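\title{Nonconstant polynomial maps between spheres}

\begin{abstract}
Let $n>k\ge1$. By a theorem of Wood, a nonconstant polynomial map $S^n\to S^k$ can exist only if $2^r\le k<n<2^{r+1}$ for some integer $r$. We prove the converse: for every $r\ge0$ we construct a nonconstant map $S^{2^{r+1}-1}\to S^{2^r}$ whose components are forms with integer coefficients. The construction starts from the squares of the coordinates and merges them two at a time, using polynomial matrices $T$ with $T^\top T=pI$ and the identity $(1-2t)^2+4t(1-t)=1$. The same classification holds over every formally real field. We also give a map $S^{49}\to S^{32}$ of degree $4$, which covers the case $S^{48}\to S^{47}$.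
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $S^n=\{x\in\mathbb{R}^{n+1}: x_1^2+\dots+x_{n+1}^2=1\}$ be the unit sphere. A \emph{polynomial map} from $S^n$ to $S^k$ is a map $f=(f_0,\dots,f_k):S^n\to S^k$ whose components are restrictions to $S^n$ of real polynomials in $x_1,\dots,x_{n+1}$. For which $n$ and $k$ is there a nonconstant one?

If $k\ge n$, the linear inclusion $S^n\subset S^k$ is an example. If $k<n$, nonconstant continuous maps are plentiful, and uniform approximation turns any of them into a polynomial map $g:S^n\to\mathbb{R}^{k+1}\setminus\{0\}$; but $g/|g|$ is in general not polynomial. What is required is the exact identity $f_0^2+\dots+f_k^2=1$ on $S^n$. The equation of the sphere writes $1$ as a sum of $n+1$ squares of nonconstant functions, and the question is how few squares suffice.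

The simplest examples come from one identity. A \emph{form of degree $e$} is a homogeneous polynomial of degree $e$ or the zero polynomial. Put $\sigma=x_1^2+\dots+x_m^2$, and let $p,q$ and $g=(g_1,\dots,g_k)$ be forms of degree $2e$ with $p+q=\sigma^e$ and $pq=|g|^2=g_1^2+\dots+g_k^2$. Then
\begin{equation}\label{eq:hopf}
f=(p-q,\;2g)\qquad\text{satisfies}\qquad |f|^2=(p-q)^2+4pq=(p+q)^2=\sigma^{2e},
\end{equation}
so $f$ maps $S^{m-1}$ to $S^k$. On the sphere $f_0=2p-1$, so $f$ is nonconstant as soon as $p$ is. For $m=2$, $p=x_1^2$, $q=x_2^2$ we get the squaring map $(x_1^2-x_2^2,\,2x_1x_2)$ of the circle. For $m=4$, $p=x_1^2+x_2^2$, $q=x_3^2+x_4^2$, the formula $pq=(x_1x_3-x_2x_4)^2+(x_1x_4+x_2x_3)^2$ gives a map $S^3\to S^2$. The rule $|ab|=|a||b|$ for quaternions and octonions gives $S^7\to S^4$ and the Hopf map $S^{15}\to S^8$ in the same way. Further examples arise by shrinking the source and enlarging the target.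

\begin{lemma}\label{lem:restrict}
Let $f:S^{n'}\to S^{k'}$ be a nonconstant polynomial map, and let $1\le n\le n'$ and $k\ge k'$. Then there is a nonconstant polynomial map $S^n\to S^k$. If the components of $f$ are forms of degree $d$, so are those of the new map.
\end{lemma}

\begin{proof}
Choose $P,Q\in S^{n'}$ with $f(P)\ne f(Q)$. Since $2\le n+1\le n'+1$, some $(n+1)$-dimensional linear subspace of $\mathbb{R}^{n'+1}$ contains $P$ and $Q$. Let $\iota$ be a linear isometry from $\mathbb{R}^{n+1}$ onto it. Then $f\circ\iota|_{S^n}$ is polynomial and nonconstant. Append $k-k'$ zero components.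
\end{proof}

For positive integers $n>k$ consider the two properties
\begin{itemize}
\item[(i)] there is a nonconstant polynomial map $S^n\to S^k$;
\item[(ii)] there is an integer $r$ with $2^r\le k<n<2^{r+1}$.
\end{itemize}
The implication (i)$\Rightarrow$(ii) is known \cite{Wood}; we refer to it as Wood's theorem. In particular, if $n$ is a power of $2$ and $k<n$, every polynomial map $S^n\to S^k$ is constant. The implication (ii)$\Rightarrow$(i) is known for $n\le47$, the first undecided case being $S^{48}\to S^{47}$. The problem posed in \cite{Warwick} is to prove or disprove that (ii)$\Rightarrow$(i) holds for all $n>k$.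

By Lemma~\ref{lem:restrict}, for each $r$ everything depends on the extreme pair $n=2^{r+1}-1$, $k=2^r$. For $r=0,1,2,3$ the four examples above are exactly the extreme maps, and this suggests a positive answer. On the other hand, each of them rests on a bilinear product on $\mathbb{R}^{2^r}$ with $|ab|=|a||b|$, so they give no recipe for $S^{31}\to S^{16}$, $S^{63}\to S^{32}$, and so on. We show that no such product is needed if one accepts maps of higher degree.

\begin{theorem}\label{thm:A}
For every integer $r\ge0$ there are forms $f_0,\dots,f_{2^r}\in\mathbb{Z}[x_1,\dots,x_{2^{r+1}}]$, homogeneous of one common positive degree $d$, with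
\[
f_0^2+\dots+f_{2^r}^2=(x_1^2+\dots+x_{2^{r+1}}^2)^{d},
\]
and such that $f_0$ maps $S^{2^{r+1}-1}$ onto $[-1,1]$. In particular $f=(f_0,\dots,f_{2^r}):S^{2^{r+1}-1}\to S^{2^r}$ is a nonconstant polynomial map.
\end{theorem}

\begin{corollary}\label{cor:main}
If $n,k$ are positive integers and $2^r\le k<n<2^{r+1}$ for some integer $r$, there is a nonconstant polynomial map $S^n\to S^k$. Together with Wood's theorem, \textup{(i)} and \textup{(ii)} are equivalent for all $n>k\ge1$.
\end{corollary}

\begin{proof}
Here $r\ge0$, because $2^{r+1}>n\ge2$. Apply Lemma~\ref{lem:restrict} to the map of Theorem~\ref{thm:A}, with $n'=2^{r+1}-1$ and $k'=2^r$.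
\end{proof}

Since the forms in Theorem~\ref{thm:A} have integer coefficients, they make sense over any field. A field $K$ is \emph{formally real} if $-1$ is not a sum of squares in $K$.

\begin{theorem}\label{thm:B}
Let $K$ be a formally real field, let $n,k\ge1$, and let
\[
K[S^n]=K[x_1,\dots,x_{n+1}]/(x_1^2+\dots+x_{n+1}^2-1).
\]
The following are equivalent:
\begin{itemize}
\item[(1)] there are $f_0,\dots,f_k\in K[S^n]$, not all in $K$, with $\sum f_i^2=1$;
\item[(2)] $k\ge2^{\lfloor\log_2 n\rfloor}$, that is, $k\ge n$ or \textup{(ii)} holds.
\end{itemize}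
In particular, for $2^r\le n<2^{r+1}$, the least $k\ge1$ admitting a nonconstant polynomial map $S^n\to S^k$ is exactly $2^r$. When \textup{(2)} holds, the $f_i$ can be taken to be represented by homogeneous polynomials of one common degree with rational coefficients. For $k\ge n$, or for $n=2^{r+1}-1$ with $2^r\le k$, they can be taken with integer coefficients.
\end{theorem}

Section~\ref{sec:idea} shows the construction on four terms, and Sections~\ref{sec:mult} and~\ref{sec:merge} prove Theorem~\ref{thm:A}. Section~\ref{sec:degree} lowers the degree and treats $S^{48}\to S^{47}$. Section~\ref{sec:fields} proves Theorem~\ref{thm:B}.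

\section{From four terms to two}\label{sec:idea}

By \eqref{eq:hopf} it is enough to split some power of $\sigma$, in $2^{r+1}$ variables, into two terms whose product is a sum of $2^r$ squares. We begin with the splitting of $\sigma$ into its $2^{r+1}$ squares and reduce the number of terms, allowing the terms to become more complicated in a controlled way.

Take $r=1$, work on $S^3$, and put $u_i=x_i^2$, so that $u_1+u_2+u_3+u_4=1$. Here $u_1+u_2$ and $u_3+u_4$ already do the job, but only because the $u_i$ are squares. We avoid this shortcut and merge terms only in the form ``a square plus a product of old terms''; this is the operation that survives in general.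

Multiply the relation by $4u_1$:
\[
\bigl((2u_1)^2+4u_1u_2\bigr)+4u_1u_3+4u_1u_4=4u_1 .
\]
The first two terms now have the permitted form, but the total is $4u_1$ instead of $1$, and dividing by $4u_1$ would destroy polynomiality. The remedy is to add the deficit $1-4u_1$ to the square, which remains a square: $(2u_1)^2+1-4u_1=(1-2u_1)^2$. Thus
\[
4u_1u_3+4u_1u_4+w=1,\qquad w=(1-2u_1)^2+4u_1u_2 .
\]
For $u_1=\sin^2\theta$ this is the doubling of the angle: $(1-2u_1)^2=\cos^22\theta$ and $4u_1(1-u_1)=\sin^22\theta$. Four squares have become two squares and one sum of two squares. Repeat the step with $4u_1u_3$ and $4u_1u_4$ in the roles of $u_1$ and $u_2$. The third term $w$ is multiplied by $4\cdot4u_1u_3$, and we obtain $p+q=1$ with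
\[
p=16u_1u_3\bigl((1-2u_1)^2+4u_1u_2\bigr),\qquad q=(1-8u_1u_3)^2+64u_1^2u_3u_4 .
\]
Both are sums of two squares: $p=|\alpha|^2$ and $q=|\beta|^2$ for the complex-valued polynomials
\[
\alpha=4x_1x_3\,(1-2x_1^2+2i\,x_1x_2),\qquad \beta=1-8x_1^2x_3^2+8i\,x_1^2x_3x_4 .
\]
Hence $pq=|\alpha\beta|^2$, and $f=(p-q,\,2\alpha\beta)\in\mathbb{R}\times\mathbb{C}$ is a map $S^3\to S^2$ of degree $8$. To see its first component vary, kill both squares by taking $u_1=\frac12$ and $u_3=\frac14$. Then $u_2+u_4=\frac14$, $p=4u_2$, $q=4u_4$, and $p-q$ takes every value in $[-1,1]$.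

The computation used two nested classes of polynomials, the squares and the sums of two squares. Each class is closed under products, and a square plus a member of the first class lies in the second. To continue we need an infinite chain of such classes, with the $j$-th one consisting of sums of $2^j$ squares.

\section{Multipliers}\label{sec:mult}

No product formula for arbitrary sums of $2^j$ squares is at our disposal. We therefore restrict to those sums of squares that come with a matrix which performs the multiplication. Fix $m\ge1$, and put $A=\mathbb{Z}[x_1,\dots,x_m]$ and $\sigma=x_1^2+\dots+x_m^2$.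

\begin{definition}\label{def:mult}
For $j,e\ge0$ let $M_j(e)$ be the set of forms $p\in A$ of degree $2e$ for which there is a $2^j\times2^j$ matrix $T$, with entries forms of degree $e$ in $A$, such that
\[
T^\top T=TT^\top=p\,I .
\]
We call $p$ a \emph{multiplier of level $j$} and $T$ a \emph{matrix for $p$}.
\end{definition}

For every column $g\in A^{2^j}$,
\begin{equation}\label{eq:vector}
|Tg|^2=g^\top T^\top Tg=p\,|g|^2 .
\end{equation}
So $p$ times any sum of $2^j$ squares is again a sum of $2^j$ squares. Taking for $g$ the first unit vector, we see that $p$ itself is the sum of the squares of the entries of the first column of $T$; in particular $p\ge0$ on $\mathbb{R}^m$. The set $M_0(e)$ consists of the squares of forms of degree $e$.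

\begin{lemma}\label{lem:mult}
Let $j,e,e'\ge0$.
\begin{itemize}
\item[(a)] If $h\in A$ is a form of degree $e$, then $h^2\in M_j(e)$. In particular $4\in M_j(0)$.
\item[(b)] If $p\in M_j(e)$ and $q\in M_j(e')$, then $pq\in M_j(e+e')$.
\item[(c)] $M_j(e)\subset M_{j+1}(e)$.
\item[(d)] If $h\in A$ is a form of degree $e$ and $q\in M_j(e)$, then $h^2+q\in M_{j+1}(e)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $T=hI$.

(b) If $S,T$ are matrices for $p,q$, the entries of $ST$ are forms of degree $e+e'$, and $(ST)^\top ST=T^\top(pI)T=pqI$ and $ST(ST)^\top=S(qI)S^\top=pqI$.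

(c) If $T$ is a matrix for $p$, so is the block diagonal matrix $T\oplus T$.

(d) Let $Q$ be a matrix for $q$ and put $T=\begin{pmatrix}hI&-Q^\top\\ Q&hI\end{pmatrix}$. Then
\[
T^\top T=\begin{pmatrix}hI&Q^\top\\-Q&hI\end{pmatrix}\begin{pmatrix}hI&-Q^\top\\ Q&hI\end{pmatrix}
=\begin{pmatrix}h^2I+Q^\top Q&0\\0&QQ^\top+h^2I\end{pmatrix}=(h^2+q)I .
\]
The off-diagonal blocks are $-hQ^\top+Q^\top h$ and $-Qh+hQ$, which vanish because $hI$ is scalar. Replacing $Q$ by $-Q$, which is also a matrix for $q$, exchanges $T$ and $T^\top$, so $TT^\top=(h^2+q)I$ as well.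
\end{proof}

Part (d) uses both $Q^\top Q$ and $QQ^\top$, which is why the definition contains both products. It also needs one summand to be a square: it doubles the size of the matrix and adds a single square. For two multipliers $u,u'\in M_j(e)$ the lemma says nothing about $u+u'$, but (b) and (d) give $u(u+u')=u^2+uu'\in M_{j+1}(2e)$. This is the reason for multiplying by $u_1$ in Section~\ref{sec:idea}.

\section{Merging multipliers}\label{sec:merge}

The identity in Theorem~\ref{thm:A} has the solution $(\sigma^e,0,\dots,0)$ with $d=2e$, which is constant on the sphere. So along with levels and degrees we must keep track of a property that guarantees nonconstancy. It is not enough to know that some term varies, since a step could make the terms constant; we control the whole image. Let $\Delta_s=\{t\in\mathbb{R}_{\ge0}^s:\sum t_i=1\}$. A tuple $(y_1,\dots,y_s)$ of elements of $A$ is \emph{full} if $x\mapsto(y_1(x),\dots,y_s(x))$ maps $S^{m-1}$ onto $\Delta_s$. Fullness does not depend on the order of the entries.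

\begin{lemma}[one step]\label{lem:step}
Let $u_1,\dots,u_a\in M_j(e)$ with $a\ge2$ and $v_1,\dots,v_b\in M_{j+1}(e)$ with $b\ge0$ satisfy $\sum u_i+\sum v_i=\sigma^e$. Put
\[
w=(\sigma^e-2u_1)^2+4u_1u_2 .
\]
Then the $a-2$ elements $4u_1u_3,\dots,4u_1u_a$ lie in $M_j(2e)$, the $b+1$ elements $4u_1v_1,\dots,4u_1v_b,\,w$ lie in $M_{j+1}(2e)$, and the sum of all these elements is $\sigma^{2e}$. If the old tuple of $a+b$ elements is full, so is the new tuple of $a+b-1$ elements.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mult}(a),(b), $4u_1u_i\in M_j(2e)$ for $2\le i\le a$. By (c), $u_1\in M_{j+1}(e)$, so $4u_1v_i\in M_{j+1}(2e)$ by (a),(b). Part (d), applied to the form $h=\sigma^e-2u_1$ of degree $2e$ and to $q=4u_1u_2\in M_j(2e)$, gives $w\in M_{j+1}(2e)$. The total is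
\[
(\sigma^e-2u_1)^2+4u_1\Bigl(\sum_{i\ge2}u_i+\sum_i v_i\Bigr)=(\sigma^e-2u_1)^2+4u_1(\sigma^e-u_1)=\sigma^{2e};
\]
this is where the hypothesis on the sum enters.

Let $s=a+b$, and let $(t_1,\dots,t_s)$ be the values of the old elements at a point of the sphere, the $u_i$ listed first. Since $\sigma=1$ there, the values of the new elements are
\[
\phi_s(t_1,\dots,t_s)=\bigl(4t_1t_3,\;\dots,\;4t_1t_s,\;(1-2t_1)^2+4t_1t_2\bigr).
\]
It suffices to show $\phi_s(\Delta_s)=\Delta_{s-1}$. For $t\in\Delta_s$ the entries of $\phi_s(t)$ are nonnegative with sum $(1-2t_1)^2+4t_1(1-t_1)=1$. Conversely, given $(c_3,\dots,c_s,c)\in\Delta_{s-1}$, the point $t=\frac12(1,c,c_3,\dots,c_s)$ lies in $\Delta_s$, and $4t_1t_i=c_i$ for $i\ge3$ and $(1-2t_1)^2+4t_1t_2=c$.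
\end{proof}

A step consumes two terms of level $j$, produces one term of level $j+1$, and leaves the levels of the other terms unchanged. Hence an even number of terms can be halved at the cost of one level.

\begin{lemma}[halving]\label{lem:halve}
Let $\ell\ge1$ and let $u_1,\dots,u_{2\ell}\in M_j(e)$ have sum $\sigma^e$. Then $\ell$ applications of Lemma~\ref{lem:step} give $\ell$ elements of $M_{j+1}(2^\ell e)$ with sum $\sigma^{2^\ell e}$. If the first tuple is full, so is the last.
\end{lemma}

\begin{proof}
Start with $(a,b)=(2\ell,0)$. Each step changes $(a,b)$ to $(a-2,b+1)$, doubles $e$ and preserves fullness. After $i<\ell$ steps $a=2\ell-2i\ge2$, so the next step is possible. After $\ell$ steps $(a,b)=(0,\ell)$.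
\end{proof}

\begin{proposition}\label{prop:general}
Let $c\ge1$ and $j\ge0$, and let $(u_1,\dots,u_{2^c})$ be a full tuple of elements of $M_j(1)$ with sum $\sigma$. Put $r=j+c-1$ and $d=2^{2^c-1}$. Then there are forms $f_0,\dots,f_{2^r}\in A$ of degree $d$ with $\sum f_i^2=\sigma^d$ such that $f_0$ maps $S^{m-1}$ onto $[-1,1]$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:halve} $c-1$ times. The number of terms falls from $2^c$ through $2^{c-1},\dots$ to $2$, and the level rises from $j$ to $j+c-1=r$. Each step removes one term, so there are $2^c-2$ steps, each of which doubles $e$. We arrive at a full pair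
\[
p,q\in M_r(e),\qquad p+q=\sigma^e,\qquad e=2^{2^c-2}.
\]
By Lemma~\ref{lem:mult}(b), $pq\in M_r(2e)$. Let $g\in A^{2^r}$ be the first column of a matrix for $pq$. Its entries are forms of degree $2e$, and $|g|^2=pq$. By \eqref{eq:hopf}, $f=(p-q,2g)\in A^{1+2^r}$ consists of forms of degree $d=2e$ with $|f|^2=\sigma^d$. Since $(p,q)$ maps $S^{m-1}$ onto $\Delta_2$, the difference $f_0=p-q$ maps it onto $[-1,1]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $m=2^{r+1}$ and $u_i=x_i^2\in M_0(1)$ for $1\le i\le m$. The sum is $\sigma$, and the tuple is full because $t\in\Delta_m$ is the image of $(\sqrt{t_1},\dots,\sqrt{t_m})$. Proposition~\ref{prop:general} with $j=0$ and $c=r+1$ gives the required forms, of degree $d=2^{2^{r+1}-1}$.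
\end{proof}

\begin{remark}\label{rem:hyperplane}
For $r\ge1$ the map just constructed is constant on the hyperplane section $x_1=0$. There $t_1=0$, so the first step yields the values $(0,\dots,0,1)$, and every $\phi_s$ sends every vertex of $\Delta_s$ to $(0,\dots,0,1)$. Thus $(p,q)$ is a fixed vertex of $\Delta_2$, $g=0$, and $f$ is constant. So the subspace in Lemma~\ref{lem:restrict} cannot be chosen arbitrarily, a point that returns in Section~\ref{sec:fields}.
\end{remark}

\begin{remark}
One more variable costs a full level. From $2\ell+1$ terms of level $j$, the $\ell$ possible steps leave one term unmerged, hence $\ell+1$ terms of level $j+1$. Starting from $2^{r+1}+1$ squares, $r$ rounds leave three terms of level $r$, and a further round is needed to reach two terms. The result is a map $S^{2^{r+1}}\to S^{2^{r+1}}$, and by Wood's theorem no smaller target is possible.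
\end{remark}

\section{Maps of lower degree}\label{sec:degree}

The degree $2^{2^{r+1}-1}$ is large because every step doubles it. Steps are saved by starting from fewer terms of higher level. Left multiplication by an octonion $a$ satisfies $L_a^\top L_a=L_aL_a^\top=|a|^2I_8$, which makes a sum of eight squares a multiplier of level $3$. We give a direct construction of such a matrix.

\begin{lemma}\label{lem:eight}
Let $y_1,\dots,y_9\in A$ be forms of degree $1$. Then $y_1^2+\dots+y_8^2\in M_3(1)$ and $y_1^2+\dots+y_9^2\in M_4(1)$.
\end{lemma}

\begin{proof}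
Let $J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, $P=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, $D=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$. These matrices anticommute in pairs; $J$ is skew-symmetric with $J^2=-I$, while $P,D$ are symmetric with square $I$. Let $E_1,\dots,E_7$ be the Kronecker products
\[
J\otimes J\otimes J,\qquad I\otimes X\otimes J,\qquad X\otimes J\otimes I,\qquad J\otimes I\otimes X\qquad(X\in\{P,D\}).
\]
Each has an odd number of factors $J$, so $E_i^\top=-E_i$ and $E_i^2=-I$. Two such products anticommute if there is exactly one position in which their factors are distinct and both different from $I$. This holds for every pair. For $J\otimes J\otimes J$ and any other product it is the position of $X$. For two products of the same shape it is the position of $P$ and $D$. For two different shapes we may assume, after a cyclic shift of the positions, that they are $I\otimes X\otimes J$ and $X'\otimes J\otimes I$, and it is the middle position. Hence $G=\sum_{i=1}^7y_iE_i$ is skew-symmetric with $G^2=-(y_1^2+\dots+y_7^2)I$, and $T=y_8I+G$ satisfies $T^\top T=TT^\top=y_8^2I-G^2=(y_1^2+\dots+y_8^2)I$.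 The second claim follows from Lemma~\ref{lem:mult}(d) with $h=y_9$.
\end{proof}

\begin{proposition}\label{prop:degree}
For $r\ge3$, Theorem~\ref{thm:A} holds with $d=2^{2^{r-2}-1}$.
\end{proposition}

\begin{proof}
Group the $2^{r+1}$ variables into $2^{r-2}$ blocks of eight, and let $u_i$ be the sum of the squares of the variables in block $i$. Then $u_i\in M_3(1)$ by Lemma~\ref{lem:eight} and $\sum u_i=\sigma$. The tuple is full: given $t\in\Delta_{2^{r-2}}$, let the first coordinate of block $i$ be $\sqrt{t_i}$ and all others $0$. Apply Proposition~\ref{prop:general} with $j=3$ and $c=r-2$.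
\end{proof}

For $r=3$ this gives degree $2$, as for the Hopf map $S^{15}\to S^8$. For $r=4$ there are four blocks, the formulas for $p$ and $q$ are those of Section~\ref{sec:idea}, and the map $S^{31}\to S^{16}$ has degree $8$. For $r=5$ the degree is $2^7$. The case $S^{48}\to S^{47}$ does not need the extreme map $S^{63}\to S^{32}$, and a single step suffices for it.

\begin{proposition}\label{prop:49}
There is a nonconstant polynomial map $S^{49}\to S^{32}$ of degree $4$. By restriction and inclusion it gives a nonconstant polynomial map $S^{48}\to S^{47}$.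
\end{proposition}

\begin{proof}
Let $m=50$ and write the variables as $(x,y,z)\in\mathbb{R}^{32}\times\mathbb{R}^9\times\mathbb{R}^9$, so that $\sigma=|x|^2+|y|^2+|z|^2$. By Lemma~\ref{lem:eight}, $|y|^2,|z|^2\in M_4(1)$. We perform the step of Lemma~\ref{lem:step} with $u_1=|z|^2$ and $u_2=|y|^2$. The third term $|x|^2$ is a sum of $32$ squares for which we have no matrix of level $5$, so the lemma does not apply as stated. But $|x|^2$ will occur only once in the final product, and there \eqref{eq:vector} needs only the vector $x$.

Put $s=4|x|^2|z|^2$. Since $|x|^2=\sigma-|y|^2-|z|^2$,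
\[
\sigma^2-s=\sigma^2-4\sigma|z|^2+4|z|^4+4|y|^2|z|^2=(\sigma-2|z|^2)^2+4|y|^2|z|^2 .
\]
By Lemma~\ref{lem:mult}(a),(b),(d), $\sigma^2-s\in M_5(2)$; let $T$ be a $32\times32$ matrix for it, with quadratic entries. By Lemma~\ref{lem:mult}(c), $|z|^2\in M_5(1)$; let $Z$ be a $32\times32$ matrix for it, with linear entries. The entries of $g=2TZx$ are forms of degree $2+1+1=4$, and two applications of \eqref{eq:vector} give $|g|^2=4(\sigma^2-s)|z|^2|x|^2=(\sigma^2-s)s$. By \eqref{eq:hopf} with $p=\sigma^2-s$, $q=s$ and $e=2$, the $33$ quartic forms
\[
f=(\sigma^2-2s,\;4\,TZx)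
\]
satisfy $|f|^2=\sigma^4$. On the sphere $f_0=1-2s$, and $s=0$ for $x=0$ while $s=1$ for $|x|^2=|z|^2=\frac12$, so $f$ is nonconstant. The second claim is Lemma~\ref{lem:restrict}.
\end{proof}

\section{Formally real fields}\label{sec:fields}

We recall the facts used. A formally real field has characteristic $0$, since in characteristic $p$ the element $-1$ is a sum of $p-1$ ones. A \emph{real closed} field is an ordered field in which every positive element is a square and every polynomial of odd degree has a root. Every formally real field is contained in a real closed field. Tarski's transfer principle states that a first-order sentence in the language of ordered fields (built from $+,\cdot,0,1,<,=$, logical connectives, and quantifiers over field elements) holds in $\mathbb{R}$ if and only if it holds in a given real closed field.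

Condition (1) of Theorem~\ref{thm:B} concerns ring elements, whereas Wood's theorem concerns functions. The next lemma passes between the two and between different fields. For a field $L$ let $S^n(L)=\{x\in L^{n+1}:\sum x_i^2=1\}$; elements of $L[S^n]$ have well-defined values on it.

\begin{lemma}\label{lem:normal}
Let $n\ge1$.
\begin{itemize}
\item[(a)] For a field $F$, every element of $F[S^n]$ can be written uniquely as $a+x_{n+1}b$ with $a,b\in F[x_1,\dots,x_n]$.
\item[(b)] For fields $F\subset F'$, the map $F[S^n]\to F'[S^n]$ is injective, and an element of $F[S^n]$ whose image lies in $F'$ lies in $F$.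
\item[(c)] If $L$ is real closed, an element of $L[S^n]$ that vanishes on $S^n(L)$ is zero.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Divide with remainder by $x_1^2+\dots+x_{n+1}^2-1$, which is monic of degree $2$ in $x_{n+1}$.

(b) The expression $a+x_{n+1}b$ over $F$ is also the expression over $F'$. The element is zero exactly when $a=b=0$, and it lies in the ground field exactly when $a$ has degree at most $0$ and $b=0$.

(c) Let $a+x_{n+1}b$ vanish on $S^n(L)$, and let $y\in L^n$ with $|y_i|<1/n$ for all $i$. Then $1-\sum y_i^2>0$ has a square root $\tau\ne0$ in $L$, and $(y,\pm\tau)\in S^n(L)$. From $a(y)\pm\tau b(y)=0$ we get $a(y)=b(y)=0$. A polynomial that vanishes on a product of infinite subsets of $L$ is zero.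
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $r=\lfloor\log_2n\rfloor$, so that $2^r\le n<2^{r+1}$. The two forms of (2) agree. If $k\ge2^r$, then $k\ge n$ or $2^r\le k<n<2^{r+1}$. Conversely, $k\ge n$ gives $k\ge2^r$, and the exponent in (ii) can only be $r$.

(2)$\Rightarrow$(1), with the statements on coefficients. If $k\ge n$, take $(x_1,\dots,x_{n+1},0,\dots,0)$; by Lemma~\ref{lem:normal}(a), $x_1\notin K$. Otherwise $2^r\le k<n<m=2^{r+1}$. Let $f$ be the map of Theorem~\ref{thm:A}, and view $\mathbb{R}^{n+1}\subset\mathbb{R}^m$ as the span of the first $n+1$ coordinate vectors. The isometry in Lemma~\ref{lem:restrict} has real coefficients, and by Remark~\ref{rem:hyperplane} restriction to a coordinate subspace can give a constant map. So we look for an orthogonal matrix $R$ with rational entries such that $f\circ R$ is nonconstant on $S^n$.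

Such matrices are dense in the orthogonal group $O_m(\mathbb{R})$. Indeed, every real orthogonal matrix is a product of reflections $\rho_v(x)=x-2\langle x,v\rangle v/|v|^2$; the matrix of $\rho_v$ depends continuously on $v\ne0$ and is rational for $v\in\mathbb{Q}^m$. Choose $P,Q\in S^{m-1}$ with $f(P)\ne f(Q)$ and an $(n+1)$-dimensional subspace containing them. It equals $R_0(\mathbb{R}^{n+1})$ for some $R_0\in O_m(\mathbb{R})$, so $P=R_0P'$ and $Q=R_0Q'$ with $P',Q'\in S^n$. The condition $f(RP')\ne f(RQ')$ is open in $R$ and holds at $R_0$, so it holds for some rational $R$. If $n=m-1$, take $R=I$.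

The components $h_0,\dots,h_{2^r}$ of $f\circ R|_{\mathbb{R}^{n+1}}$ are forms of degree $d$ with rational coefficients, and with integer coefficients if $n=m-1$. Since $R$ is orthogonal, $\sum h_i^2=(x_1^2+\dots+x_{n+1}^2)^d$ as polynomials, so $\sum h_i^2=1$ in $\mathbb{Q}[S^n]$. Some $h_i$ is nonconstant on $S^n$, so its class is not in $\mathbb{Q}$, and by Lemma~\ref{lem:normal}(b) its class in $K[S^n]$ is not in $K$. Append $k-2^r$ zeros.

(1)$\Rightarrow$(2). Suppose that (2) fails, so that $n>k$ and (ii) fails, and let $f_0,\dots,f_k\in K[S^n]$ satisfy $\sum f_i^2=1$. We show that all $f_i$ lie in $K$. Let $L\supset K$ be real closed, and represent the $f_i$ by polynomials of degree at most $D$. Polynomials of unbounded degree cannot be quantified over in a first-order sentence, but for fixed $D$ a $(k+1)$-tuple $F_\gamma=(F_{\gamma,0},\dots,F_{\gamma,k})$ of polynomials of degree at most $D$ in $n+1$ variables is given by a finite list $\gamma$ of coefficients. Consider the sentence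
\[
\forall\gamma\;\Bigl[\forall x\,\bigl(|x|^2=1\Rightarrow|F_\gamma(x)|^2=1\bigr)\;\Rightarrow\;\forall x\,\forall y\,\bigl(|x|^2=|y|^2=1\Rightarrow F_\gamma(x)=F_\gamma(y)\bigr)\Bigr].
\]
It holds over $\mathbb{R}$ by Wood's theorem \cite{Wood}, hence over $L$ by the transfer principle. Our tuple satisfies the hypothesis on $S^n(L)$, so each $f_i$ takes a single value $c_i\in L$ there. By Lemma~\ref{lem:normal}(c), $f_i=c_i$ in $L[S^n]$, and by Lemma~\ref{lem:normal}(b), $f_i\in K$.

Finally let $K=\mathbb{R}$. By Lemma~\ref{lem:normal}(c), elements of $\mathbb{R}[S^n]$ are determined by their values on $S^n$, so (1) says precisely that there is a nonconstant polynomial map $S^n\to S^k$. The least such $k$ is therefore $2^r$.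
\end{proof}

\begin{remark}
The implication (1)$\Rightarrow$(2) fails for every field that is not formally real. If $-1=c_1^2+\dots+c_s^2$ in $K$, then $(1,\,x_1,\,c_1x_1,\dots,c_sx_1)$ satisfies (1) with $k=s+1$ for every $n$, while (2) fails once $n$ is large. For $K=\mathbb{C}$ the tuple $(1,x_1,ix_1)$ is a counterexample with $k=2$ and $n=4$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Warwick}
\texttt{https://github.com/Macaulay2/Workshop-2020-Warwick}

\bibitem{Wood}
R.~Wood, \emph{Polynomial maps from spheres to spheres}, Invent. Math. 5 (1968).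

\end{thebibliography}
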